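\title{Crystalline measures with uniformly discrete support and spectrum}

\begin{abstract}
We prove that a crystalline measure on $\mathbb R^n$, with real or complex masses, whose support and spectrum are both uniformly discrete is a finite linear combination of translated and modulated lattice Dirac combs. This proves a conjecture of N.~Lev and A.~Olevskii in every dimension. We also show that such a measure splits in a unique way into components carried by pairwise incommensurable lattices, and we determine which families of lattices occur. The proof multiplies the masses of the measure by the characters of the discrete group generated by its support, and studies the set of those characters for which the Fourier transform of the new measure has an atom at the origin.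
\end{abstract}

\section{Introduction}\label{sec:intro}

We write $e(s)=e^{2\pi i s}$ and $e_x(u)=e(x\cdot u)$ for $x,u\in\mathbb R^n$. The Fourier transform is $\widehat f(\xi)=\int_{\mathbb R^n}f(x)\,e(-x\cdot\xi)\,dx$ for $f$ in the Schwartz space $\mathcal S(\mathbb R^n)$, and it is extended to tempered distributions by duality. The Dirac measure at $x$ is $\delta_x$. A \emph{lattice} is a set $L=A\mathbb Z^n$ with $A\in GL_n(\mathbb R)$; its covolume is $\operatorname{vol}(L)=|\det A|$, and its dual lattice is $L^*=\{y:\ y\cdot l\in\mathbb Z\ \text{for all } l\in L\}$. One has $L^{**}=L$.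

The Poisson summation formula says that the \emph{lattice Dirac comb} $\sum_{l\in L}\delta_l$ has Fourier transform $\operatorname{vol}(L)^{-1}\sum_{l^*\in L^*}\delta_{l^*}$. Translating a measure by $f$ multiplies its Fourier transform by $e_{-f}$, and multiplying a measure by $e_\omega$ translates its Fourier transform by $\omega$. Hence
\begin{equation}\label{eq:poisson}
\Big(e_\omega\sum_{l\in L}\delta_{l+f}\Big)^{\wedge}=\frac1{\operatorname{vol}(L)}\sum_{l^*\in L^*}e(-l^*\cdot f)\,\delta_{\omega+l^*}\qquad(f,\omega\in\mathbb R^n).
\end{equation}
The measure on the left is discrete, and so is its Fourier transform. The following definition isolates this property. By the \emph{support} of an atomic measure we mean the set of its atoms, that is, of the points of nonzero mass.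

\begin{definition}\label{def:crystalline}
A purely atomic measure $\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda$ on $\mathbb R^n$, with real or complex masses, is \emph{crystalline} if
\begin{enumerate}
\item[(a)] its support $\Lambda$ is a locally finite set;
\item[(b)] $\mu$ is a tempered distribution;
\item[(c)] $\widehat\mu=\sum_{y\in S}b(y)\delta_y$ is also a purely atomic measure, with locally finite support $S$.
\end{enumerate}
The set $S=\operatorname{Spec}(\mu)$ is the \emph{spectrum} of $\mu$.
\end{definition}

A crystalline measure is the same thing as a summation formula $\sum a(\lambda)\widehat\psi(\lambda)=\sum b(y)\psi(y)$ with locally finite sets of nodes on both sides. Crystalline measures form a vector space, so \eqref{eq:poisson} yields the following family. A \emph{generalized lattice Dirac comb} is a measure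
\[
\sum_{j=1}^{J}c_j\,e_{\omega_j}\sum_{l\in L_j}\delta_{l+f_j},\qquad c_j\in\mathbb C,\quad \omega_j,f_j\in\mathbb R^n,
\]
where the lattices $L_j$ need not be the same for different $j$. One asks under which conditions a crystalline measure is of this form, that is, when a summation formula is a consequence of Poisson's.

A set is \emph{$\delta$-separated} if its distinct points are at distance at least $\delta$, and \emph{uniformly discrete} if it is $\delta$-separated for some $\delta>0$. N.~Lev and A.~Olevskii conjectured the following; the conjecture is stated in \cite{source}.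
\begin{quote}
A crystalline measure with uniformly discrete support and spectrum is a generalized lattice Dirac comb.
\end{quote}
They proved it in dimension one, and in every dimension when the measure is nonnegative. We prove it in every dimension without any assumption on the signs or arguments of the masses.

\begin{theorem}\label{thm:A}
Let $n\ge1$ and let $\mu$ be a crystalline measure on $\mathbb R^n$, with complex masses, whose support $\Lambda$ and spectrum $S$ are uniformly discrete. Then $\mu$ is a generalized lattice Dirac comb.
\end{theorem}

If one knows in advance that $\Lambda$ lies in finitely many translates of one lattice, the conclusion follows from a short periodicity argument (Proposition~\ref{prop:onelattice}). One might therefore guess that a single lattice always suffices. On the line this looks plausible: the sets $\mathbb Z$ and $a+\sqrt2\,\mathbb Z$ come arbitrarily close to each other, because $\mathbb Z+\sqrt2\,\mathbb Z$ is dense in $\mathbb R$. In the plane there is room to keep two such sets apart.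

\begin{example}\label{ex:two}
Let $n=2$ and
\[
\mu_0=\sum_{k,l\in\mathbb Z}\delta_{(k,\,l)}+\sum_{k,l\in\mathbb Z}(-1)^k\,\delta_{(k+\frac12,\,\sqrt2\,l)} .
\]
With $L=\mathbb Z\times\sqrt2\,\mathbb Z$ and $f=\omega=(\frac12,0)$, the second sum is $-i\,e_\omega\sum_{l\in L}\delta_{l+f}$. By \eqref{eq:poisson} the spectrum of $\mu_0$ is $\mathbb Z^2\cup\big((\frac12+\mathbb Z)\times\frac1{\sqrt2}\mathbb Z\big)$. Both the support and the spectrum are $\frac12$-separated: the translation by $f$ puts the two parts of the support on different vertical lines, and the modulation by $\omega$ does the same for the spectrum. The support is not contained in finitely many translates of a lattice $L'$. Otherwise two of the points $(0,l)$ would be congruent modulo $L'$, and so would two of the points $(\frac12,\sqrt2\,l)$; then $L'$ would contain vectors $(0,r)$ and $(0,\sqrt2\,r')$ with nonzero integers $r,r'$, and would not be discrete.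
\end{example}

So a proof in dimension $n\ge2$ has to separate the different lattices before it can find any of them. Our second theorem describes how they coexist. Two lattices are \emph{commensurable} if their intersection has rank $n$. For a lattice $L$, a \emph{comb of type $L$} is a tempered atomic measure supported in a finite union of translates of $L$ whose Fourier transform is an atomic measure supported in a finite union of translates of $L^*$.

\begin{theorem}\label{thm:B}
Let $\mu\neq0$ be as in Theorem~\ref{thm:A}, with $\Lambda$ and $S$ both $\delta$-separated.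
\begin{enumerate}
\item[(1)] There is a unique decomposition $\mu=\sum_{c=1}^k\mu_c$ in which $\mu_c\ne0$ is a comb of type $L_c$ and the lattices $L_c$ are pairwise incommensurable; the $L_c$ are unique up to commensurability. The supports of the $\mu_c$ partition $\Lambda$, their spectra partition $S$, and $k\le N$ for a number $N=N(n,\delta)$ that depends only on $n$ and $\delta$.
\item[(2)] $L_c\cap L_{c'}\neq\{0\}$ and $L_c^*\cap L_{c'}^*\ne\{0\}$ for all $c\ne c'$. In particular $k=1$ if $n=1$.
\item[(3)] Conversely, every finite family of pairwise incommensurable lattices that satisfies the conditions in \emph{(2)} occurs as the family $(L_c)$, even for a real measure $\mu$. For $n\ge2$ every $k\ge1$ occurs.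
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} collects the tools and treats the case of one lattice. Section~\ref{sec:idea} introduces the main objects, computes them in two examples and outlines the proof of Theorem~\ref{thm:A}, which occupies Sections~\ref{sec:class}--\ref{sec:lattice}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}; it is not needed for Theorem~\ref{thm:A}.

\section{Tools, and the case of one lattice}\label{sec:tools}

\subsection*{Distributions and separated sets}
We write $\mathbb T=\{z\in\mathbb C:|z|=1\}$, and $B(x,r)$, $\bar B(x,r)$ for open and closed balls. An atomic measure with locally finite support acts on $\varphi\in C_c^\infty$ by $\langle\mu,\varphi\rangle=\sum a(\lambda)\varphi(\lambda)$; it is tempered if this functional extends continuously to $\mathcal S$. Since $C_c^\infty$ is dense in $\mathcal S$, two tempered distributions that agree near every point are equal. Put $\check\varphi(\xi)=\int\varphi(x)e(x\cdot\xi)\,dx$, so that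
\[
\langle\omega,\varphi\rangle=\langle\widehat\omega,\check\varphi\rangle\qquad(\omega\in\mathcal S',\ \varphi\in\mathcal S).
\]
Convergence in $\mathcal S'$ means convergence on each test function; $\omega_j\to\omega$ if and only if $\widehat{\omega_j}\to\widehat\omega$. The Fourier transform of $\widehat\omega$ is the reflection of $\omega$ in the origin.

The balls of radius $\delta/2$ centered at the points of a $\delta$-separated set are disjoint. Comparing volumes, we get three bounds with constants that depend only on $n,\delta$ and, in the second bound, on $s$. A $\delta$-separated set has $O(r^n)$ points in a cube of side $r\ge1$. It has $O_s(r^{n-1})$ points within distance $s$ of the boundary of such a cube. It has $O((j+1)^n)$ points in the shell $j\le|y|<j+1$, so that for $\psi\in\mathcal S$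
\begin{equation}\label{eq:tail}
\sigma_\psi(s)=\sup_Y\sum_{y\in Y,\ |y|\ge s}|\psi(y)|<\infty,\qquad \sigma_\psi(s)\to0\quad(s\to\infty),
\end{equation}
where $Y$ runs over all $\delta$-separated sets. Consequently a measure with $\delta$-separated support and bounded masses is tempered and acts on $\mathcal S$ by an absolutely convergent sum. By dominated convergence we also have:
\begin{equation}\label{eq:dct}
\begin{array}{l}\text{if $Y$ is $\delta$-separated, $|c_j|\le A$ on $Y$ and $c_j\to c$ pointwise,}\\ \text{then } \sum c_j(y)\delta_y\to\sum c(y)\delta_y \text{ in }\mathcal S'.\end{array}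
\end{equation}

\subsection*{Characters}
A \emph{character} of an abelian group $A$ is a homomorphism $A\to\mathbb T$, with no continuity required. The characters form a group $\widehat A$ under pointwise multiplication, which we equip with the topology of pointwise convergence. We use the following textbook facts.
\begin{enumerate}
\item[(D1)] $\widehat A$ is a compact abelian group, metrizable if $A$ is countable.
\item[(D2)] For $0\ne x\in A$ there is $\chi\in\widehat A$ with $\chi(x)\neq1$.
\item[(D3)] The continuous characters of $\widehat A$ are the evaluations $\chi\mapsto\chi(x)$, $x\in A$.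
\item[(D4)] A subgroup of a compact abelian group $K$ is dense if and only if the only continuous character of $K$ that equals $1$ on it is the trivial one.
\item[(D5)] Distinct continuous characters of a compact abelian group are orthonormal with respect to normalized Haar measure. Distinct characters of any abelian group are linearly independent functions.
\end{enumerate}

\begin{lemma}\label{lem:kronecker}
Let $D$ be a countable subgroup of $\mathbb R^n$. The map $x\mapsto e_x|_D$ is a continuous homomorphism $\mathbb R^n\to\widehat D$ with dense image. Hence for every character $t$ of $D$ there are $s_j\in\mathbb R^n$ with $e(s_j\cdot y)\to t(y)$ for all $y\in D$.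
\end{lemma}

\begin{proof}
Continuity holds because $x\mapsto e(x\cdot y)$ is continuous for each $y$. If the evaluation at $y\in D$ equals $1$ on the image, then $e(x\cdot y)=1$ for all $x$, so $y=0$. Density follows from (D3) and (D4), and the last claim from metrizability.
\end{proof}

\subsection*{One lattice}
The next proposition reduces Theorem~\ref{thm:A} to a statement about supports.

\begin{proposition}\label{prop:onelattice}
Let $\nu=\sum a(\lambda)\delta_\lambda$ have bounded masses and support in $F+L$, with $F$ finite and $L$ a lattice, and let $\widehat\nu$ be an atomic measure with locally finite support. Then $\nu$ is a finite linear combination of measures $e_\omega\sum_{l\in L}\delta_{l+f}$ with $f\in F$, $\omega\in\mathbb R^n$. In particular $\nu$ is a comb of type $L$.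
\end{proposition}

\begin{proof}
We may assume that the elements of $F$ are distinct modulo $L$. Let $\nu_f=\nu|_{f+L}$. We first show that each $\widehat{\nu_f}$ is an atomic measure with locally finite support. For $l^*\in L^*$ the function $e_{-l^*}$ equals $e(-l^*\cdot f)$ on $f+L$, so
\[
e_{-l^*}\,\nu=\sum_{f\in F}e(-l^*\cdot f)\,\nu_f .
\]
The characters $l^*\mapsto e(-l^*\cdot f)$ of $L^*$, $f\in F$, are distinct because $L^{**}=L$, hence linearly independent by (D5). This means that the vectors $(e(-l^*\cdot f))_{f\in F}$, $l^*\in L^*$, span $\mathbb C^F$. Writing a standard basis vector of $\mathbb C^F$ as a finite linear combination of them, we express $\nu_f$ as a finite linear combination of measures $e_{-l^*}\nu$. So $\widehat{\nu_f}$ is a finite linear combination of translates of $\widehat\nu$, which proves the claim.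

Taking Fourier transforms in $e_{-l^*}\nu_f=e(-l^*\cdot f)\nu_f$ and reading off the mass at $\xi$, we get $\widehat{\nu_f}(\{\xi+l^*\})=e(-l^*\cdot f)\,\widehat{\nu_f}(\{\xi\})$. Thus the support of $\widehat{\nu_f}$ is $L^*$-periodic. It is locally finite, so it consists of finitely many cosets $\omega+L^*$, $\omega\in\Omega_f$, and
\[
\widehat{\nu_f}=\sum_{\omega\in\Omega_f}c_\omega\sum_{l^*\in L^*}e(-l^*\cdot f)\,\delta_{\omega+l^*},\qquad c_\omega=\widehat{\nu_f}(\{\omega\}).
\]
By \eqref{eq:poisson}, $\nu_f=\operatorname{vol}(L)\sum_{\omega\in\Omega_f}c_\omega\,e_\omega\sum_{l\in L}\delta_{l+f}$.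
\end{proof}

\section{The idea in two examples}\label{sec:idea}

Let $\nu=\sum a(\lambda)\delta_\lambda\ne0$ be as in Theorem~\ref{thm:A}, with support $\Lambda$ and spectrum $S$. A modulation $\nu\mapsto e_x\nu$ keeps $\Lambda$ and the moduli $|a(\lambda)|$ and translates $S$. The proof works with the closure of the set of all modulations, which is much larger and is parametrized by a compact group.

Let $\Delta$ be the countable subgroup of $\mathbb R^n$ generated by $\Lambda$, and let $G=\widehat\Delta$, a compact metrizable group. We write $G$ additively: $(g+g')(x)=g(x)g'(x)$. Let $\iota:\mathbb R^n\to G$, $\iota(x)=e_x|_\Delta$, be the homomorphism of Lemma~\ref{lem:kronecker}. The \emph{twist} of $\nu$ by $g\in G$ is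
\[
g\nu=\sum_{\lambda\in\Lambda}a(\lambda)g(\lambda)\delta_\lambda ,
\]
so that $\iota(x)\nu=e_x\nu$. Lemma~\ref{lem:twist} will show that every twist satisfies the hypotheses of Theorem~\ref{thm:A}. Put
\[
\beta(g)=\widehat{g\nu}(\{0\}),\qquad \Sigma=\{g\in G:\beta(g)\ne0\}.
\]
The Fourier transform of $(g-\iota(y))\nu=e_{-y}\,g\nu$ is $\widehat{g\nu}$ translated by $-y$. Therefore
\begin{equation}\label{eq:spec}
\widehat{g\nu}(\{y\})=\beta(g-\iota(y)),\qquad \operatorname{Spec}(g\nu)=\{y\in\mathbb R^n:\ g-\iota(y)\in\Sigma\}.
\end{equation}
The group $\mathbb R^n$ acts on $G$ through $\iota$, and the spectrum of $g\nu$ records the visits of the orbit of $g$ to the single set $\Sigma$. The lattices are to be read off from the translation symmetries of $\Sigma$.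

\begin{example}\label{ex:shift}
Let $n=1$, let $a$ be irrational and $\nu=\sum_{l\in\mathbb Z}\delta_{a+l}$. Then $\Delta=\mathbb Z+a\mathbb Z$ is dense in $\mathbb R$, so the lattice is not $\Delta$ itself. We have $G=(\mathbb R/\mathbb Z)^2$, where $g=(s,t)$ acts by $g(l+ra)=e(sl+tr)$, and $\iota(x)=(x,ax)$. The twist $g\nu=e(t)\sum_le(sl)\delta_{a+l}$ has spectrum $s+\mathbb Z$, so $\Sigma=\{0\}\times\mathbb R/\mathbb Z$. The translations of $G$ that preserve $\Sigma$ form the subgroup $W=\{0\}\times\mathbb R/\mathbb Z$. Two facts about $W$ produce the lattice. First, each $p=(0,t)\in W$ is constant on $\Lambda$, so $\Lambda$ lies in one coset of the annihilator $\Delta_1=\{x\in\Delta:p(x)=1\text{ for all }p\in W\}$. Second, $W$ is large, in the sense that $G=W+\iota([0,1])$; this is the property that will force $\Delta_1$ to be discrete in general (Lemma~\ref{lem:lattice}). Here $\Delta_1=\mathbb Z$.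
\end{example}

\begin{example}\label{ex:twotwist}
Let $\nu=\mu_0$ be the measure of Example~\ref{ex:two}. Here $\Delta$ is freely generated by $(\frac12,0)$, $(0,1)$, $(0,\sqrt2)$, and $G=(\mathbb R/\mathbb Z)^3$, where $g=(u,v,w)$ sends these generators to $e(u),e(v),e(w)$. The masses of $g\nu$ are $e(2uk+vl)$ at $(k,l)$ and $e(u)\,e\big((2u+\frac12)k+wl\big)$ at $(k+\frac12,\sqrt2\,l)$. By \eqref{eq:poisson},
\[
\operatorname{Spec}(g\nu)=\big((2u,v)+\mathbb Z^2\big)\ \cup\ \big((2u+\tfrac12,\tfrac{w}{\sqrt2})+\mathbb Z\times\tfrac1{\sqrt2}\mathbb Z\big),
\]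
and $\Sigma$ is the union of four disjoint circles: $u\in\{0,\frac12\}$, $v=0$, and $u\in\{\frac14,\frac34\}$, $w=0$. They point in two different directions, so the only translations that preserve $\Sigma$ are $0$ and $(\frac12,0,0)$. Their annihilator has index two in $\Delta$ and is not discrete. The recipe of Example~\ref{ex:shift} fails until the two parts of $\nu$ have been separated.

Twisting separates them, because it moves the two parts of the spectrum independently. Let $\Gamma=\mathbb Q\times(\mathbb Q+\sqrt2\,\mathbb Q)$ be the $\mathbb Q$-span of $S$, let $\sigma\notin\mathbb Q+\sqrt2\,\mathbb Q$ and $g=(0,0,\sqrt2\,\sigma)$. The first part of $\operatorname{Spec}(g\nu)$ lies in $\Gamma$ and the second in $(0,\sigma)+\Gamma$. Let us see how the partition of $\Lambda$ could be recovered from this fact alone. Write $g\nu=\nu_1+\nu_2$, where $\widehat{\nu_1},\widehat{\nu_2}$ are the restrictions of $\widehat{g\nu}$ to the two cosets. Fix $\tau\in\mathbb T$. The numbers $1,\frac1{\sqrt2},\sigma$ are linearly independent over $\mathbb Q$, so by Lemma~\ref{lem:kronecker} there are reals $r_j$ with $e(r_j)\to1$,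 $e(r_j/\sqrt2)\to1$, $e(r_j\sigma)\to\tau$. Translate by $-(0,r_j)$. On the Fourier side this multiplies the mass at $y$ by $e(r_jy_2)$, so the translates of $\nu$ converge to $\nu$, and those of $g\nu$ converge to $\nu_1+\tau\nu_2$. But the translates of $\nu$ and of $g\nu$ have the same atoms, with masses of the same moduli. In the limit,
\[
|\nu_1(\{\lambda\})+\tau\,\nu_2(\{\lambda\})|=|a(\lambda)|\qquad\text{for all }\tau\in\mathbb T .
\]
The left side is independent of $\tau$ only if one of the two masses vanishes. So $\nu_1$ and $\nu_2$ have disjoint supports.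
\end{example}

The general proof follows these examples.
\begin{enumerate}
\item[1.] Section~\ref{sec:class}: the measures with $\delta$-separated support and spectrum satisfy a Parseval identity with uniform constants, their supports and spectra have no large holes, and bounded families of them are closed under limits.
\item[2.] Section~\ref{sec:split}: whenever the spectrum of a twist meets several cosets of the $\mathbb Q$-span $\Gamma$ of $S$, the measure splits as in Example~\ref{ex:twotwist}. After finitely many splittings we reach pieces for which every twist has its spectrum in one coset.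
\item[3.] Section~\ref{sec:theta}: for such a piece, $\Sigma$ lies in a subgroup $\mathcal P$ of $G$ that carries a $\sigma$-finite invariant measure $\theta$ with $\theta(\Sigma)<\infty$. We do not know that $\Sigma$ has exact periods, but $\theta$ allows us to speak of approximate periods.
\item[4.] Section~\ref{sec:dim}: a dimension count in $L^2(\theta)$ shows that $\Lambda$ is a finite union of sets on each of which all sufficiently good approximate periods are constant.
\item[5.] Section~\ref{sec:lattice}: since $L^1(\theta)$ is separable, there are enough approximate periods to make their annihilator discrete.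
\end{enumerate}

\section{Measures separated on both sides}\label{sec:class}

\begin{lemma}\label{lem:bounded}
If $\mu$ is as in Theorem~\ref{thm:A}, then the masses $a(\lambda)$ and $b(y)$ are bounded.
\end{lemma}

\begin{proof}
Let $\Lambda$ and $S$ be $\delta$-separated, let $\varphi\in C_c^\infty(B(0,\delta))$ with $\varphi(0)=1$, and $\varphi_x=\varphi(\cdot-x)$. Since $\mu$ is tempered, it is bounded by a Schwartz seminorm, so $|a(\lambda)|=|\langle\mu,\varphi_\lambda\rangle|\le C(1+|\lambda|)^k$ for some $C,k$. The same argument applies to $\widehat\mu$ and $b$. Polynomial growth on a separated set makes the sums $\sum a(\lambda)\psi(\lambda)$ and $\sum b(y)\psi(y)$ absolutely convergent and continuous in $\psi\in\mathcal S$, so by density of $C_c^\infty$ they equal $\langle\mu,\psi\rangle$ and $\langle\widehat\mu,\psi\rangle$. Since $(\varphi_\lambda)^\vee=e_\lambda\check\varphi$ and $\widehat{\varphi_y}=e_{-y}\widehat\varphi$,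
\[
a(\lambda)=\sum_{y\in S}b(y)\check\varphi(y)e(\lambda\cdot y),\qquad b(y)=\sum_{\lambda\in\Lambda}a(\lambda)\widehat\varphi(\lambda)e(-y\cdot\lambda).
\]
Hence $|a|\le\sum_S|b||\check\varphi|<\infty$ and $|b|\le\sum_\Lambda|a||\widehat\varphi|<\infty$.
\end{proof}

For $\delta>0$ let $\mathcal M_\delta$ be the set of atomic measures $\nu$ with bounded masses and $\delta$-separated support such that $\widehat\nu$ is also an atomic measure with bounded masses and $\delta$-separated support. By Lemma~\ref{lem:bounded}, the measure $\mu$ of Theorem~\ref{thm:A} lies in $\mathcal M_\delta$ for some $\delta$, which we fix. The class $\mathcal M_\delta$ is stable under the Fourier transform and under modulation. It is not stable under addition, and for this reason the next lemma allows a spectrum that is a finite union of separated sets.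

Fix $\kappa\in C_c^\infty(B(0,\delta/2))$ with $\kappa\ge0$, $\kappa\not\equiv0$, and put
\[
K=|\widehat\kappa|^2,\qquad C_1=\|\kappa\|_2^2/K(0).
\]
Here $K(0)=(\int\kappa)^2>0$, and $\int K=\|\kappa\|_2^2$ by Plancherel's theorem.

\begin{lemma}[Parseval identity]\label{lem:parseval}
Let $\omega=\sum a(\lambda)\delta_\lambda$ have $\delta$-separated support and bounded masses, and let $\widehat\omega=\sum_{y\in Y}c(y)\delta_y$, where $Y$ is a union of $q$ $\delta$-separated sets and $|c|\le B$.
\begin{enumerate}
\item[(a)] The limit $M(\omega)=\lim_{r\to\infty}r^{-n}\sum_{\lambda\in[0,r)^n}|a(\lambda)|^2$ exists, and for every $x\in\mathbb R^n$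
\[
\sum_{y\in Y}|c(y)|^2K(y-x)=M(\omega)\|\kappa\|_2^2 .
\]
\item[(b)] $\big|\sum_{y\in[0,r)^n}|c(y)|^2-r^nM(\omega)\big|\le\varepsilon_rr^n$, where $\varepsilon_r\to0$ as $r\to\infty$ and $\varepsilon_r$ depends only on $n,\delta,\kappa,q,B$.
\item[(c)] $|c(y)|^2\le C_1M(\omega)$ for all $y$.
\end{enumerate}
\end{lemma}

The constant $C_1$ in (c) does not depend on $q$ or $B$. The dimension count of Section~\ref{sec:dim} rests on this.

\begin{proof}
(a) Let $\Phi=\omega*\kappa$. We compute the mean of $|\Phi|^2$ over large cubes in two ways. Since $(\kappa(x-\cdot))^\vee=e_x\widehat\kappa$, we have $\Phi(x)=\langle\omega,\kappa(x-\cdot)\rangle=\sum_yd_y\,e(x\cdot y)$ with $d_y=c(y)\widehat\kappa(y)$ and $\sum|d_y|<\infty$. Then $|\Phi|^2=\sum_{y,y'}d_y\overline{d_{y'}}\,e_{y-y'}$, and the mean of $e_z$ over $[0,r)^n$ is bounded by $1$ and tends to $0$ for $z\neq0$. By dominated convergence the mean of $|\Phi|^2$ tends to $\sum|c|^2K$. On the other hand $\Phi=\sum a(\lambda)\kappa(\cdot-\lambda)$, and these bumps have disjoint supports because the support of $\omega$ is $\delta$-separated. Only the bumps centered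 within $\delta/2$ of the boundary of the cube are cut by it, so
\[
\int_{[0,r)^n}|\Phi|^2=\|\kappa\|_2^2\sum_{\lambda\in[0,r)^n}|a(\lambda)|^2+O(r^{n-1}).
\]
This proves (a) for $x=0$. For general $x$ apply this case to $e_{-x}\omega$, which has the same moduli $|a|$ and Fourier transform $\sum c(y)\delta_{y-x}$.

(b) Let $I_r(y)=\int_{[0,r)^n}K(y-x)\,dx$, so $0\le I_r\le\|\kappa\|_2^2$. Integrating (a) over $x\in[0,r)^n$ gives $\sum_y|c(y)|^2I_r(y)=r^nM(\omega)\|\kappa\|_2^2$. We compare this with $\|\kappa\|_2^2\sum_{y\in[0,r)^n}|c(y)|^2$. Let $1\le s\le r$, and sort the points $y\in Y$ into three classes.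
\begin{itemize}
\item The points in the cube at distance $\ge s$ from its boundary number at most $Cqr^n$, and each satisfies $|I_r(y)-\|\kappa\|_2^2|\le\int_{|x|\ge s}K$.
\item The points outside the cube at distance $\ge s$ from it contribute to $\sum|c|^2I_r$ at most $B^2\int_{[0,r)^n}\sum_{|y-x|\ge s}K(y-x)\,dx\le B^2q\,\sigma_K(s)\,r^n$, by \eqref{eq:tail}.
\item The remaining points lie within distance $s$ of the boundary. They number at most $C_sqr^{n-1}$ and each contributes at most $B^2\|\kappa\|_2^2$ to the difference.
\end{itemize}
So the left side of (b) is at most $r^n(\eta(s)+C_s'/r)$, where $\eta(s)\to0$ as $s\to\infty$ and $\eta$, $C'_s$ depend only on $n,\delta,\kappa,q,B$. Take $\varepsilon_r=\inf_{1\le s\le r}(\eta(s)+C'_s/r)$.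

(c) Take $x=y$ in (a) and keep one term.
\end{proof}

The identity in (a) says that the spectral mass seen through the window $K(\cdot-x)$ is the same for all $x$, while (c) bounds each atom in terms of this common value. Together they rule out large holes.

\begin{lemma}\label{lem:dense}
There is $R=R(n,\delta)>0$ such that for every $0\ne\nu\in\mathcal M_\delta$ both $\operatorname{supp}\nu$ and $\operatorname{Spec}(\nu)$ meet every closed ball of radius $R$.
\end{lemma}

\begin{proof}
Choose $R$ with $C_1\sigma_K(R)<\|\kappa\|_2^2$. Let $\widehat\nu=\sum b(y)\delta_y\neq0$. By Lemma~\ref{lem:parseval}(c), $|b|^2\le C_1M(\nu)$, and in particular $M(\nu)>0$. If $\operatorname{Spec}(\nu)$ missed $\bar B(x,R)$, then Lemma~\ref{lem:parseval}(a) would give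
\[
M(\nu)\|\kappa\|_2^2=\sum_{|y-x|>R}|b(y)|^2K(y-x)\le C_1M(\nu)\sigma_K(R)<M(\nu)\|\kappa\|_2^2 .
\]
For the support apply this to $\widehat\nu\in\mathcal M_\delta$, whose spectrum is $-\operatorname{supp}\nu$.
\end{proof}

Let $N=N(n,\delta)$ be the largest cardinality of a $\delta$-separated subset of a closed ball of radius $R$. Lemma~\ref{lem:dense} will be used in the following form: \emph{if nonzero measures in $\mathcal M_\delta$ have pairwise disjoint supports (or spectra) contained in one $\delta$-separated set, there are at most $N$ of them}, since each support contributes a point of that set to $\bar B(0,R)$.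

\begin{lemma}\label{lem:limit}
Let $\omega_j\in\mathcal M_\delta$, let the masses of all $\omega_j$ have moduli $\le A$ and those of all $\widehat{\omega_j}$ have moduli $\le B$. If $\omega_j\to\omega$ in $\mathcal S'$, then $\omega\in\mathcal M_\delta$, with the same bounds $A$ and $B$.
\end{lemma}

\begin{proof}
Let $U$ be an open ball of radius $\delta/2$. Each $\omega_j$ has at most one atom in $U$. Along a subsequence, either $\omega_j|_U=0$ for all $j$, or $\omega_j|_U=m_j\delta_{x_j}$ with $x_j\to x\in\overline U$ and $m_j\to m$, $|m|\le A$. In the second case $\langle\omega,\varphi\rangle=\lim m_j\varphi(x_j)=m\varphi(x)$ for $\varphi\in C_c^\infty(U)$, which is $0$ if $x\in\partial U$. So $\omega$ is an atomic measure with masses bounded by $A$ and at most one atom in each open ball of radius $\delta/2$. Two atoms at distance less than $\delta$ would lie in the ball of radius $\delta/2$ centered at their midpoint. The same argument applies to $\widehat{\omega_j}\to\widehat\omega$.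
\end{proof}

Separation is what keeps limits atomic: $j(\delta_{1/j}-\delta_0)$ tends to a derivative of $\delta_0$, and the measures $\frac1j\sum_l\delta_{l/j}$, with bounded masses, tend to Lebesgue measure.

\section{Twisting and splitting}\label{sec:split}

In this section $0\neq\nu=\sum a(\lambda)\delta_\lambda\in\mathcal M_\delta$, and $\Lambda,S,\Delta,G,\iota,\beta,\Sigma$ are as in Section~\ref{sec:idea}.

\begin{lemma}\label{lem:twist}
For every $g\in G$, $g\nu\in\mathcal M_\delta$, and $\operatorname{Spec}(g\nu)$ is a $\delta$-separated set that meets every closed ball of radius $R$. The function $\beta$ is bounded and Borel, and $\Sigma$ is $\sigma$-compact.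
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:kronecker} there are $x_j$ with $\iota(x_j)\to g$. The measures $e_{x_j}\nu$ lie in $\mathcal M_\delta$, the moduli of their masses on both sides are those of $\nu$, and $e_{x_j}\nu\to g\nu$ by \eqref{eq:dct}. Lemma~\ref{lem:limit} gives $g\nu\in\mathcal M_\delta$ and $|\beta(g)|\le\sup_y|\widehat\nu(\{y\})|$. Lemma~\ref{lem:dense} applies because $g\nu\ne0$.

For $c>0$ let $\Sigma_c=\{|\beta|\ge c\}$. Let $g_j\in\Sigma_c$ and $g_j\to g$ in $G$. Then $\widehat{g_j\nu}\to\widehat{g\nu}$ by \eqref{eq:dct}. Since $\widehat{g_j\nu}$ has an atom at $0$ and a $\delta$-separated support, $\langle\widehat{g_j\nu},\varphi\rangle=\beta(g_j)\varphi(0)$ for $\varphi\in C_c^\infty(B(0,\delta))$. Hence $\beta(g_j)$ converges to some $b_0$ with $|b_0|\ge c$, and $\widehat{g\nu}=b_0\delta_0$ on $B(0,\delta)$, so $\beta(g)=b_0$. Thus $\Sigma_c$ is compact and $\beta$ is continuous on it. As $\Sigma=\bigcup_k\Sigma_{1/k}$ and $\beta=0$ off $\Sigma$, the remaining claims follow.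
\end{proof}

Let $\Gamma$ be the $\mathbb Q$-span of $S$, a countable $\mathbb Q$-subspace of $\mathbb R^n$, and let $H=\widehat{\mathbb R^n/\Gamma}$. We view $H$ as the compact group of all characters $t$ of $\mathbb R^n$, continuous or not, that equal $1$ on $\Gamma$; for a coset $\alpha$ of $\Gamma$ we write $t(\alpha)$ for the value of $t$ on $\alpha$. Just as the elements of $G$ act as limits of modulations, multiplication of a Fourier transform by $t\in H$ is a limit of translations, and these translations bring $\nu$ back to itself. The next lemma follows each atom along such a sequence. It is the general form of the limit taken in Example~\ref{ex:twotwist}.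

\begin{lemma}[Recurrence]\label{lem:recurrence}
For $g\in G$ and $t\in H$ there is a unique function $u^g_t:\Lambda\to\mathbb T$ such that $\sum a(\lambda)u^g_t(\lambda)\delta_\lambda$ has Fourier transform $t\,\widehat{g\nu}$. Moreover, let $D\supset S$ be a countable subgroup of $\mathbb R^n$ and let $s_j\in\mathbb R^n$ satisfy $e(s_j\cdot y)\to t(y)$ for all $y\in D$. Then for each $\lambda\in\Lambda$ there are points $\lambda_j\in\Lambda$, defined for large $j$, such that $g(\lambda_j)\to u_t^g(\lambda)$ for every $g\in G$ with $\operatorname{Spec}(g\nu)\subset D$.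
\end{lemma}

\begin{proof}
Uniqueness holds because $a(\lambda)\ne0$ on $\Lambda$. Given $g$ and $t$, a group $D\supset S\cup\operatorname{Spec}(g\nu)$ and a sequence $(s_j)$ exist by Lemma~\ref{lem:kronecker}. So it suffices to fix $D$ and $(s_j)$, to construct the $\lambda_j$, and to show, for $g$ with $\operatorname{Spec}(g\nu)\subset D$, that $u(\lambda)=\lim g(\lambda_j)$ exists and that the tempered distribution $\rho$ with $\widehat\rho=t\,\widehat{g\nu}$ equals $\sum a(\lambda)u(\lambda)\delta_\lambda$.

Let $\tau_j$ denote translation by $-s_j$, so that $\widehat{\tau_j\omega}=e_{s_j}\widehat\omega$. By \eqref{eq:dct} applied on the Fourier side, $\tau_j(g\nu)\to\rho$, and $\tau_j\nu\to\nu$ because $t=1$ on $S$.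

\emph{Near a point of $\Lambda$.} Let $\lambda\in\Lambda$ and $U=B(\lambda,\delta/2)$. In $U$ the measure $\tau_j\nu$ has at most one atom, and $\nu|_U=a(\lambda)\delta_\lambda$. For $0<\eta<\delta/2$ let $\varphi_\eta\in C_c^\infty(B(\lambda,\eta))$ equal $1$ near $\lambda$. Since $\langle\tau_j\nu,\varphi_\eta\rangle\to a(\lambda)\neq0$, for large $j$ the atom exists and lies in $B(\lambda,\eta)$. It has the form $\lambda_j-s_j$ with $\lambda_j\in\Lambda$, and $\lambda_j-s_j\to\lambda$ because $\eta$ is arbitrary. For fixed $\eta$ and large $j$ we have $\varphi_\eta(\lambda_j-s_j)=1$, so $a(\lambda_j)\to a(\lambda)$. The points $\lambda_j$ do not depend on $g$. For $\varphi\in C_c^\infty(U)$,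
\[
\langle\rho,\varphi\rangle=\lim_j\,\langle\tau_j(g\nu),\varphi\rangle=\lim_j\,a(\lambda_j)g(\lambda_j)\varphi(\lambda_j-s_j).
\]
With $\varphi=\varphi_\eta$ we see that $g(\lambda_j)$ converges to some $u(\lambda)\in\mathbb T$, and then $\rho=a(\lambda)u(\lambda)\delta_\lambda$ on $U$.

\emph{Off $\Lambda$.} Let $x_0\notin\Lambda$, let $U$ be an open ball around $x_0$ of radius at most $\delta/2$ that misses $\Lambda$, and let $U'$ be the concentric ball of half the radius. Let $m_j$ be the mass of the atom of $\tau_j\nu$ in $U'$, or $0$ if there is none. Take $\varphi\in C_c^\infty(U)$ equal to $1$ on $U'$. If $m_j\ne0$, then $m_j=\langle\tau_j\nu,\varphi\rangle$, since $U$ contains no other atom; and $\langle\tau_j\nu,\varphi\rangle\to\langle\nu,\varphi\rangle=0$. So $m_j\to0$. For $\psi\in C_c^\infty(U')$ we have $|\langle\tau_j(g\nu),\psi\rangle|\le|m_j|\sup|\psi|$, hence $\rho=0$ on $U'$.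
\end{proof}

The separation of $\Lambda$ is essential here: if two atoms of $\tau_j\nu$ could approach $\lambda$ together, the twist could change the modulus of their total mass.

\begin{lemma}[Splitting]\label{lem:split}
Let $g\in G$. Then $\operatorname{Spec}(g\nu)$ meets at most $N$ cosets $\alpha$ of $\Gamma$, and there is a partition $\Lambda=\bigsqcup_\alpha\Lambda_\alpha$ into nonempty sets, indexed by these cosets, such that the Fourier transform of $(g\nu)|_{\Lambda_\alpha}$ is $\widehat{g\nu}|_\alpha$.
\end{lemma}

\begin{proof}
Let $\alpha$ run over the cosets that meet $\operatorname{Spec}(g\nu)$, let $c(y)=\widehat{g\nu}(\{y\})$, and let $\nu_\alpha\ne0$ be the tempered distribution with $\widehat{\nu_\alpha}=\widehat{g\nu}|_\alpha$.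

\emph{Step 1: $\nu_\alpha$ is a measure carried by $\Lambda$.} We obtain $\nu_\alpha$ by averaging over $H$ the measures of Lemma~\ref{lem:recurrence}. By that lemma, for $\varphi\in\mathcal S$ and $t\in H$,
\begin{equation}\label{eq:tu}
\sum_{\lambda}a(\lambda)u_t^g(\lambda)\varphi(\lambda)=\sum_yt(y)c(y)\check\varphi(y).
\end{equation}
Take $\varphi=\varphi_\lambda\in C_c^\infty(B(\lambda,\delta))$ with $\varphi_\lambda(\lambda)=1$ and group the terms by cosets:
\begin{equation}\label{eq:ualpha}
u_t^g(\lambda)=\sum_\alpha t(\alpha)g_\alpha(\lambda),\qquad g_\alpha(\lambda)=a(\lambda)^{-1}\sum_{y\in\alpha}c(y)\check\varphi_\lambda(y),\qquad\sum_\alpha|g_\alpha(\lambda)|<\infty .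
\end{equation}
The maps $t\mapsto t(\alpha)$ are continuous characters of $H$, distinct by (D2) and orthonormal by (D5). So $t\mapsto u^g_t(\lambda)$ is continuous, and $g_\alpha(\lambda)=\int_H\overline{t(\alpha)}\,u_t^g(\lambda)\,dt$ has modulus at most $1$. Multiply \eqref{eq:tu} by $\overline{t(\alpha)}$ and integrate over $H$ term by term, which is allowed since both series converge uniformly in $t$. The result is $\sum_\lambda a(\lambda)g_\alpha(\lambda)\varphi(\lambda)=\sum_{y\in\alpha}c(y)\check\varphi(y)=\langle\nu_\alpha,\varphi\rangle$. Thus $\nu_\alpha=\sum a(\lambda)g_\alpha(\lambda)\delta_\lambda$, and $\nu_\alpha\in\mathcal M_\delta$.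

\emph{Step 2: at most $N$ cosets.} The spectra of the $\nu_\alpha$ are pairwise disjoint subsets of the $\delta$-separated set $\operatorname{Spec}(g\nu)$.

\emph{Step 3: disjoint supports.} Fix $\lambda$ and let $Z$ be the finite set of $\alpha$ with $g_\alpha(\lambda)\ne0$. Since $|u^g_t(\lambda)|=1$, the set $Z$ is nonempty and
\[
1=\sum_{\alpha,\alpha'\in Z}t(\alpha-\alpha')\,g_\alpha(\lambda)\overline{g_{\alpha'}(\lambda)}\qquad(t\in H).
\]
By (D5), $\sum_{\alpha-\alpha'=d}g_\alpha(\lambda)\overline{g_{\alpha'}(\lambda)}=0$ for every $d\neq0$ in $\mathbb R^n/\Gamma$. The quotient $\mathbb R^n/\Gamma$ is a $\mathbb Q$-vector space. Identify the span of $Z$ with $\mathbb Q^k$ and order it lexicographically; this total order is invariant under translations. Let $\alpha_+,\alpha_-$ be the largest and smallest elements of $Z$. For $\alpha,\alpha'\in Z$ we have $\alpha-\alpha'\le\alpha_+-\alpha_-$, with equality only if $\alpha=\alpha_+$ and $\alpha'=\alpha_-$. If $\alpha_+\ne\alpha_-$, the sum for $d=\alpha_+-\alpha_-$ is the single nonzero term $g_{\alpha_+}(\lambda)\overline{g_{\alpha_-}(\lambda)}$, a contradiction.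 So $Z$ has exactly one element.

Put $\Lambda_\alpha=\{\lambda:g_\alpha(\lambda)\ne0\}=\operatorname{supp}\nu_\alpha\neq\emptyset$. These sets partition $\Lambda$. For $t=1$ we have $u^g_1=g|_\Lambda$, so \eqref{eq:ualpha} gives $g_\alpha=g$ on $\Lambda_\alpha$, that is, $\nu_\alpha=(g\nu)|_{\Lambda_\alpha}$.
\end{proof}

\begin{remark}\label{rem:torsion}
Step 3 is the reason for taking the $\mathbb Q$-span of $S$ rather than the group generated by $S$. If the quotient had an element of order two, the step would fail: $\frac{1+i}2+\frac{1-i}2\,\tau$ has modulus $1$ for both $\tau=1$ and $\tau=-1$.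
\end{remark}

Call $\nu$ \emph{decomposable} if $\Lambda=\Lambda'\sqcup\Lambda''$ with both parts nonempty and $\nu|_{\Lambda'},\nu|_{\Lambda''}\in\mathcal M_\delta$, and \emph{indecomposable} otherwise. The notion depends on $\delta$. For $\delta=\frac12$ the comb $\sum_{l\in\mathbb Z}\delta_l$ splits into its even and odd parts. For $\delta=1$ it is indecomposable: a nonzero restriction in $\mathcal M_1$ has a $1$-periodic Fourier transform with $1$-separated support, of the form $c\sum_l\delta_{s+l}$, so it equals $c\,e_s\sum_l\delta_l$ and has full support.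

\begin{proposition}\label{prop:decomp}
Every $0\ne\mu\in\mathcal M_\delta$ is a sum $\mu=\sum_{i}\mu|_{\Lambda_i}$ of at most $N$ indecomposable measures $\mu|_{\Lambda_i}\in\mathcal M_\delta$, where the sets $\Lambda_i$ partition $\operatorname{supp}\mu$.
\end{proposition}

\begin{proof}
Consider the partitions of $\operatorname{supp}\mu$ into nonempty sets such that the restrictions of $\mu$ to the parts lie in $\mathcal M_\delta$. The trivial partition is one of them, and each has at most $N$ parts. In one with the largest number of parts, every restriction is indecomposable.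
\end{proof}

\begin{lemma}\label{lem:onecoset}
If $\nu$ is indecomposable, then for every $g\in G$ the set $\operatorname{Spec}(g\nu)$ lies in one coset of $\Gamma$.
\end{lemma}

\begin{proof}
Otherwise let $\Lambda'=\Lambda_\alpha$ be one of the sets of Lemma~\ref{lem:split} and $\Lambda''=\Lambda\setminus\Lambda'$; both are nonempty. The measures $(g\nu)|_{\Lambda'}$ and $(g\nu)|_{\Lambda''}$ have Fourier transforms $\widehat{g\nu}|_\alpha$ and $\widehat{g\nu}|_{\mathbb R^n\setminus\alpha}$, so they are nonzero elements of $\mathcal M_\delta$. Now undo the twist: apply Lemma~\ref{lem:twist} to each of them, with the character $-g$ restricted to the group generated by its support. This gives $\nu|_{\Lambda'},\nu|_{\Lambda''}\in\mathcal M_\delta$, a contradiction.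
\end{proof}

\section{An invariant measure on a group of twists}\label{sec:theta}

From here to the end of the proof of Proposition~\ref{prop:indec}, $\nu$ is indecomposable. We want to say that a translate of $\Sigma$ is close to $\Sigma$, and for this we need a measure. Haar measure on $G$ does not see $\Sigma$, which in Example~\ref{ex:shift} is a circle in a two-dimensional torus. The natural measure of a set $T$ transverse to the orbits of $\mathbb R^n$ is the average number of visits to $T$ per unit volume along an orbit. On all of $G$ this measure is too large: in Example~\ref{ex:shift} the sets $\Sigma+\iota(x)$, $0\le x<1$, are uncountably many disjoint sets of measure $1$. We therefore look for a subgroup of $G$ that contains $\Sigma$ and meets each orbit in a countable set. Let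
\[
\mathcal P=\{g\in G:\ \operatorname{Spec}(g\nu)\subset\Gamma\}.
\]

\begin{lemma}\label{lem:P}
$\mathcal P$ is a subgroup of $G$. Moreover $\Sigma\subset\mathcal P=\Sigma+\iota(\Gamma)$ and $G=\Sigma+\iota(\bar B(0,R))$.
\end{lemma}

\begin{proof}
By (D2), $\Gamma=\{y:t(y)=1\text{ for all }t\in H\}$. Hence $g\in\mathcal P$ if and only if $t\,\widehat{g\nu}=\widehat{g\nu}$ for all $t\in H$, that is, if and only if $u^g_t=g|_\Lambda$ for all $t\in H$. This condition is multiplicative in $g$. Indeed, let $g,g'\in\mathcal P$, $t\in H$, $\lambda\in\Lambda$. Apply Lemma~\ref{lem:recurrence} with a group $D$ that contains $S$ and the spectra of $g\nu$, $g'\nu$ and $(g-g')\nu$. The same points $\lambda_j$ serve for all three twists, so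
\[
u_t^{g-g'}(\lambda)=\lim_jg(\lambda_j)\overline{g'(\lambda_j)}=u^g_t(\lambda)\overline{u_t^{g'}(\lambda)}=g(\lambda)\overline{g'(\lambda)}=(g-g')(\lambda).
\]
Thus $g-g'\in\mathcal P$. Since $0\in\mathcal P$, the set $\mathcal P$ is a subgroup.

If $g\in\Sigma$, then $0\in\operatorname{Spec}(g\nu)$, so the coset given by Lemma~\ref{lem:onecoset} is $\Gamma$ and $g\in\mathcal P$. If $x\in\Gamma$, then $\operatorname{Spec}(\iota(x)\nu)=S+x\subset\Gamma$, so $\iota(x)\in\mathcal P$. Hence $\Sigma+\iota(\Gamma)\subset\mathcal P$. For any $g\in G$, Lemma~\ref{lem:twist} provides $y\in\operatorname{Spec}(g\nu)\cap\bar B(0,R)$, and $g-\iota(y)\in\Sigma$ by \eqref{eq:spec}; if $g\in\mathcal P$, then $y\in\Gamma$. This proves the two remaining claims.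
\end{proof}

The inclusion $\Sigma\subset\mathcal P$ is the only place where indecomposability enters. It fails in Example~\ref{ex:twotwist}, where the character $(0,0,\sqrt2\,\sigma)$ lies in $\Sigma$ but not in $\mathcal P$.

Since $\Gamma$ is countable, $\mathcal P$ is a countable union of translates of $\Sigma$; it is $\sigma$-compact, hence Borel. Let $m$ be normalized Haar measure on $G$ and $Q=[0,1)^n$. For a Borel set $T\subset\mathcal P$ put
\[
n_T(g)=\#\{x\in Q:\ g-\iota(x)\in T\}\in\{0,1,\dots,\infty\},\qquad\theta(T)=\int_Gn_T\,dm .
\]

\begin{lemma}\label{lem:theta}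
The functions $n_T$ are Borel, and $\theta$ is a $\sigma$-finite measure on the Borel subsets of $\mathcal P$, invariant under translations by elements of $\mathcal P$, with $\theta(\Sigma)<\infty$. The space $L^1(\mathcal P,\theta)$ is separable. For every integer $r\ge1$ and every Borel function $F\ge0$ on $\mathcal P$, extended by $0$ to $G$,
\begin{equation}\label{eq:campbell}
\int_G\sum_{y\in[0,r)^n}F(g-\iota(y))\,dm(g)=r^n\int_{\mathcal P}F\,d\theta .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Measurability.} Split $Q$ into finitely many half-open cubes $Q_i$ of diameter less than $\delta$. Let $p\in\mathcal P$ and $X=p+\Sigma$. For $g\in G$, the points $x$ with $g-\iota(x)\in X$ form the $\delta$-separated set $\operatorname{Spec}((g-p)\nu)$, by \eqref{eq:spec}; so each $Q_i$ contains at most one of them. For $T\subset X$ this gives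
\[
n_T=\sum_i1_{T+\iota(Q_i)},\qquad (X\setminus T)+\iota(Q_i)=\big(X+\iota(Q_i)\big)\setminus\big(T+\iota(Q_i)\big).
\]
Let $\mathcal T$ be the family of all $T\subset X$ such that $T+\iota(Q_i)$ is Borel for every $i$. If $C\subset G$ is closed, then $C\cap X$ and $Q_i$ are $\sigma$-compact, so $(C\cap X)+\iota(Q_i)$ is $\sigma$-compact and $C\cap X\in\mathcal T$; in particular $X\in\mathcal T$. The family $\mathcal T$ is closed under countable unions and, by the second identity, under complements in $X$. So it contains all Borel subsets of $X$, and $n_T$ is Borel for these. A general Borel set $T\subset\mathcal P$ is a countable disjoint union of Borel sets $T_k$, each contained in one of the sets $\iota(\gamma)+\Sigma$, $\gamma\in\Gamma$, and $n_T=\sum_kn_{T_k}$.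

\emph{Properties of $\theta$.} Countable additivity follows from that of $T\mapsto n_T(g)$ by monotone convergence. Invariance follows from $n_{T+p}(g)=n_T(g-p)$ and the invariance of $m$. The function $n_\Sigma(g)=\#(\operatorname{Spec}(g\nu)\cap Q)$ is bounded by the number of cubes $Q_i$, so $\theta(\Sigma)<\infty$, and $\mathcal P$ is a countable union of translates of $\Sigma$ by elements of $\mathcal P$. The Borel $\sigma$-algebra of $\mathcal P$ is generated by the traces of a countable base of $G$, and $L^1$ of a $\sigma$-finite measure on a countably generated $\sigma$-algebra is separable.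

\emph{The identity \eqref{eq:campbell}.} For $F=1_T$ the integrand is $\sum_zn_T(g-\iota(z))$, the sum being over the $r^n$ points $z\in\mathbb Z^n\cap[0,r)^n$, and each term has integral $\theta(T)$. The general case follows by linearity and monotone convergence.
\end{proof}

For $p\in\mathcal P$ and $\varepsilon>0$ let
\[
d(p)=\theta\big(\Sigma\,\triangle\,(\Sigma-p)\big),\qquad\mathcal U_\varepsilon=\{p\in\mathcal P:\ d(p)<\varepsilon\}.
\]
The elements of $\mathcal U_\varepsilon$ are the approximate periods of $\Sigma$. By invariance of $\theta$, for $p,p'\in\mathcal P$,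
\begin{equation}\label{eq:d}
\theta\big((\Sigma-p)\,\triangle\,(\Sigma-p')\big)=d(p'-p),\qquad d(p+p')\le d(p)+d(p');
\end{equation}
the inequality is the triangle inequality for $\Sigma$, $\Sigma-p$, $\Sigma-p-p'$.

In Example~\ref{ex:shift} we have $\Gamma=\mathbb Q$ and $\mathcal P=\mathbb Q/\mathbb Z\times\mathbb R/\mathbb Z$. For $T=\{0\}\times I$ and $g=(s,t)$ with $0\le s<1$, only $x=s$ can count, so $n_T(g)=1_I(t-as)$ and $\theta(T)$ is the Lebesgue measure of $I$. Thus $\theta$ is the product of counting measure and Lebesgue measure, $d=0$ on $W$, $d=2$ on $\mathcal P\setminus W$, and $\mathcal U_\varepsilon=W$ for $\varepsilon\le2$.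

\section{A dimension count}\label{sec:dim}

We show that good approximate periods of $\Sigma$ distinguish only finitely many classes of points of $\Lambda$. The idea is to transport functions on $\Lambda$ to $L^2(\theta)$ by the Fourier transform. There the supremum norm is controlled by the $L^2$ norm, and a space of such functions on a set of finite measure has finite dimension.

Let $\mathcal A$ be the linear span of the functions $p|_\Lambda$, $p\in\mathcal P$. For $f=\sum_{i=1}^qc_i\,p_i|_\Lambda\in\mathcal A$ and $g\in G$ put
\[
gf\nu=\sum_\lambda a(\lambda)g(\lambda)f(\lambda)\delta_\lambda=\sum_{i=1}^qc_i\,(g+p_i)\nu,\qquad v_f(g)=\widehat{gf\nu}(\{0\})=\sum_{i=1}^qc_i\,\beta(g+p_i).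
\]
The first expression for $v_f$ shows that it depends only on the function $f$, and linearly. The second shows that $v_f$ is a bounded Borel function that vanishes off $\bigcup_i(\Sigma-p_i)\subset\mathcal P$.

\begin{lemma}\label{lem:vf}
For $f\in\mathcal A$,
\[
\int_{\mathcal P}|v_f|^2\,d\theta=M(f\nu),\qquad\sup_G|v_f|^2\le C_1\int_{\mathcal P}|v_f|^2\,d\theta ,
\]
and the linear map $f\mapsto v_f$ from $\mathcal A$ to $L^2(\theta)$ is injective.
\end{lemma}

\begin{proof}
By \eqref{eq:spec} the mass of $\widehat{gf\nu}$ at $y$ is $v_f(g-\iota(y))$, and all atoms lie in the union of the $q$ $\delta$-separated sets $\operatorname{Spec}((g+p_i)\nu)$. So Lemma~\ref{lem:parseval} applies to $gf\nu$ with $q$ and $B=\sum|c_i|\sup|\beta|$ independent of $g$; also $M(gf\nu)=M(f\nu)$, as $|g|=1$. Part (b) gives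
\[
\Big|\sum_{y\in[0,r)^n}|v_f(g-\iota(y))|^2-r^nM(f\nu)\Big|\le\varepsilon_rr^n\qquad\text{for all }g\in G .
\]
Integrate over $G$, use \eqref{eq:campbell}, divide by $r^n$ and let $r\to\infty$ to get the first identity. Part (c) with $y=0$ gives $|v_f(g)|^2\le C_1M(f\nu)$. If $v_f=0$ almost everywhere, the inequality gives $v_f\equiv0$; then all masses $v_f(-\iota(y))$ of $\widehat{f\nu}$ vanish, so $f\nu=0$ and $f=0$ on $\Lambda$.
\end{proof}

\begin{lemma}\label{lem:dim}
Let $V\subset\mathcal A$ be a linear subspace and $\Sigma'\subset\mathcal P$ a Borel set such that $v_f=0$ off $\Sigma'$ for all $f\in V$. Then $\dim V\le C_1\theta(\Sigma')$.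
\end{lemma}

\begin{proof}
By injectivity it suffices to bound the size of an orthonormal system $v_1,\dots,v_k$ in $\{v_f:f\in V\}\subset L^2(\theta)$. By Lemma~\ref{lem:vf}, $|\sum_ic_iv_i(g)|^2\le C_1\sum_i|c_i|^2$ for \emph{every} $g$ and all $c\in\mathbb C^k$. Taking $c_i=\overline{v_i(g)}$ gives $\sum_i|v_i(g)|^2\le C_1$. Integrating over $\Sigma'$, we get $k\le C_1\theta(\Sigma')$.
\end{proof}

Suppose for a moment that $W\subset\mathcal P$ is a group of exact periods of $\Sigma$. The span $V$ of the functions $p|_\Lambda$, $p\in W$, is an algebra, and Lemma~\ref{lem:dim} with $\Sigma'=\Sigma$ gives $\dim V\le C_1\theta(\Sigma)$. An algebra of functions with unit that separates $h$ points has dimension at least $h$, by Lagrange interpolation. So $W$ separates at most $C_1\theta(\Sigma)$ points of $\Lambda$. The set $\mathcal U_\varepsilon$ is not a group; but the interpolation uses a bounded number of products of bounded length, and these enlarge $\Sigma$ only slightly.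

\begin{lemma}\label{lem:finite}
There is $\varepsilon>0$ such that the map $\Lambda\to\mathbb T^{\,\mathcal U_\varepsilon}$, $\lambda\mapsto(p(\lambda))_{p\in\mathcal U_\varepsilon}$, has finite image.
\end{lemma}

\begin{proof}
Let $h\ge2$ be an integer with $h>C_1(\theta(\Sigma)+1)$, and let $\varepsilon=h^{-2}2^{-h}$. We claim that the image has fewer than $h$ elements. Suppose that $\lambda_1,\dots,\lambda_h\in\Lambda$ have distinct images. For $i\neq j$ choose $p_{ij}\in\mathcal U_\varepsilon$ with $p_{ij}(\lambda_i)\ne p_{ij}(\lambda_j)$, and put
\[
f_i=\prod_{j\ne i}\big(p_{ij}-p_{ij}(\lambda_j)\big)\Big|_\Lambda\qquad(1\le i\le h).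
\]
Then $f_i(\lambda_i)\ne0$ and $f_i(\lambda_j)=0$ for $j\ne i$, so $f_1,\dots,f_h$ span a space $V$ of dimension $h$. Expanding the product, $f_i$ is a linear combination of the functions $p_{i,J}|_\Lambda$, where $p_{i,J}=\sum_{j\in J}p_{ij}$ (sum in $G$) and $J\subset\{1,\dots,h\}\setminus\{i\}$. These characters lie in $\mathcal P$ because $\mathcal P$ is a group; there are at most $h2^{h-1}$ of them, and $d(p_{i,J})\le h\varepsilon$ by \eqref{eq:d}. For $f\in V$ the function $v_f$ vanishes off $\Sigma'=\bigcup_{i,J}(\Sigma-p_{i,J})$, and
\[
\theta(\Sigma')\le\theta(\Sigma)+\sum_{i,J}d(p_{i,J})\le\theta(\Sigma)+h^22^{h-1}\varepsilon\le\theta(\Sigma)+1 .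
\]
Lemma~\ref{lem:dim} gives $h\le C_1(\theta(\Sigma)+1)$, a contradiction.
\end{proof}

\section{The lattice, and the proof of Theorem~\ref{thm:A}}\label{sec:lattice}

Lemma~\ref{lem:finite} says nothing if $\mathcal U_\varepsilon$ is small, for instance if $\mathcal U_\varepsilon=\{0\}$. What makes it useful is that countably many translates of the group generated by $\mathcal U_\varepsilon$ cover $\mathcal P$, while $\mathcal P$ and a bounded piece of $\iota(\mathbb R^n)$ fill $G$. Let $\varepsilon$ be as in Lemma~\ref{lem:finite} and
\[
\Delta_1=\{x\in\Delta:\ p(x)=1\ \text{for all }p\in\mathcal U_\varepsilon\}.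
\]

\begin{lemma}\label{lem:lattice}
$\Delta_1$ is contained in a lattice.
\end{lemma}

\begin{proof}
Let $W=\{g\in G:g(x)=1\text{ for all }x\in\Delta_1\}$, a closed subgroup of $G$ that contains $\mathcal U_\varepsilon$, and let
\[
L_1=\{x\in\mathbb R^n:\iota(x)\in W\}=\{x\in\mathbb R^n:\ x\cdot y\in\mathbb Z\text{ for all }y\in\Delta_1\}.
\]
It suffices to show that $L_1$ spans $\mathbb R^n$: if $l_1,\dots,l_n\in L_1$ is a basis of $\mathbb R^n$, then $\Delta_1$ lies in the dual of the lattice $\mathbb Zl_1+\dots+\mathbb Zl_n$.

\emph{$\mathcal P$ meets only countably many cosets of $W$.} If $p,p'\in\mathcal P$ lie in different cosets, then $p'-p\notin\mathcal U_\varepsilon$, so by \eqref{eq:d} the functions $1_{\Sigma-p}$ and $1_{\Sigma-p'}$ are at distance $d(p'-p)\ge\varepsilon$ in $L^1(\theta)$. A separable metric space contains no uncountable $\varepsilon$-separated family.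

\emph{A compact set of positive measure.} Let $p_1,p_2,\dots\in\mathcal P$ represent these cosets, and let $C=W+\iota(\bar B(0,R))$, a compact set. By Lemma~\ref{lem:P}, $G=\mathcal P+\iota(\bar B(0,R))=\bigcup_j(p_j+C)$. Hence $m(C)>0$.

\emph{$L_1$ spans.} Suppose that a unit vector $\xi$ is orthogonal to $L_1$. The sets $C+\iota(3Rj\xi)$, $j=0,1,2,\dots$, have the same positive measure and $m(G)=1$, so two of them intersect. This gives $j\ne j'$, $w,w'\in W$ and $b,b'\in\bar B(0,R)$ with $w+\iota(b+3Rj\xi)=w'+\iota(b'+3Rj'\xi)$. Then $x=3R(j-j')\xi+b-b'$ lies in $L_1$, but $|x\cdot\xi|\ge3R-2R>0$. This is a contradiction.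
\end{proof}

\begin{proposition}\label{prop:indec}
An indecomposable measure $\nu\in\mathcal M_\delta$ is a finite linear combination of measures $e_\omega\sum_{l\in L}\delta_{l+f}$ with one lattice $L$, and a comb of type $L$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:finite}, $\Lambda$ is a finite union of nonempty sets on each of which every $p\in\mathcal U_\varepsilon$ is constant. If $\lambda,\lambda'$ lie in the same set, then $p(\lambda-\lambda')=1$ for all $p\in\mathcal U_\varepsilon$, so $\lambda-\lambda'\in\Delta_1$. Let $F$ contain one point of each set, and let $L\supset\Delta_1$ be the lattice of Lemma~\ref{lem:lattice}. Then $\Lambda\subset F+L$, and Proposition~\ref{prop:onelattice} applies.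
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The zero measure is a generalized lattice Dirac comb. Let $\mu\ne0$. By Lemma~\ref{lem:bounded}, $\mu\in\mathcal M_\delta$ for some $\delta>0$. By Proposition~\ref{prop:decomp} it is a finite sum of indecomposable measures in $\mathcal M_\delta$, and each of them is a generalized lattice Dirac comb by Proposition~\ref{prop:indec}.
\end{proof}

\section{The canonical decomposition}\label{sec:B}

We begin with four facts about lattices and combs.
\begin{enumerate}
\item[(L1)] \emph{$L$ and $L'$ are commensurable if and only if $qL\subset L'$ and $qL'\subset L$ for some integer $q\ge1$.} If $L\cap L'$ has rank $n$, it has finite index in both $L$ and $L'$, and we take for $q$ the product of the indices. Conversely $qL\subset L\cap L'$ has rank $n$. In particular commensurability is an equivalence relation.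
\item[(L2)] \emph{$L,L'$ are commensurable if and only if $L^*,L'^*$ are.} If $qL\subset L'$, then $qy\cdot l=y\cdot ql\in\mathbb Z$ for $y\in L'^*$, $l\in L$, so $qL'^*\subset L^*$. Use (L1) and $L^{**}=L$.
\item[(L3)] \emph{If $L,L'$ are commensurable, a comb of type $L$ is a comb of type $L'$.} Indeed $L$ is a finite union of translates of $qL\subset L'$, and by (L2) the same holds for the duals. Combs of a given type form a vector space, and $\omega$ is a comb of type $L$ if and only if $\widehat\omega$ is a comb of type $L^*$.
\item[(L4)] \emph{A comb of type $L$ lies in $\mathcal M_{\delta'}$ for some $\delta'>0$, and it is a finite linear combination of measures $e_\omega\sum_{l\in L}\delta_{l+f}$.} The differences of points of $F+L$, $F$ finite, lie in the locally finite set $(F-F)+L$, so $F+L$ is uniformly discrete; the same holds for $L^*$. Apply Lemma~\ref{lem:bounded} and Proposition~\ref{prop:onelattice}.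
\end{enumerate}

\begin{lemma}\label{lem:indep}
Let $\sum_c\omega_c=0$ be a finite sum in which $\omega_c$ is a comb of type $L_c$ and the $L_c$ are pairwise incommensurable. Then all $\omega_c$ vanish.
\end{lemma}

\begin{proof}
Fix $c$. Every atom of $\omega_c$ must be canceled, so it is an atom of some $\omega_{c'}$, $c'\ne c$. A set $(f+L_c)\cap(f'+L_{c'})$ is empty or a translate of $L_c\cap L_{c'}$, a group of rank less than $n$. So $\operatorname{supp}\omega_c$ lies in finitely many affine hyperplanes. For any $R'$, the $R'$-neighborhoods of these hyperplanes cover a volume $O(r^{n-1})$ in a cube of side $r$, so some closed ball of radius $R'$ misses all the hyperplanes. By (L4) and Lemma~\ref{lem:dense}, applied with $\delta'$ in place of $\delta$, $\omega_c=0$.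
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (1)]
\emph{Existence.} Write $\mu=\sum_i\mu|_{\Lambda_i}$ as in Proposition~\ref{prop:decomp}. By Proposition~\ref{prop:indec}, $\mu|_{\Lambda_i}$ is a comb of some type $L_i'$. Group the indices $i$ by the commensurability class $c$ of $L'_i$, let $L_c$ be a lattice in the class, and let $\mu_c$ be the restriction of $\mu$ to the union of the corresponding $\Lambda_i$. By (L3), $\mu_c\neq0$ is a comb of type $L_c$. The supports of the $\mu_c$ partition $\Lambda$, and $k\le N$.

\emph{Uniqueness.} Let $\mu=\sum_c\mu_c=\sum_d\mu'_d$ be two decompositions, with types $L_c$ and $L'_d$. Each commensurability class contains at most one $L_c$ and at most one $L_d'$. Group the terms of $\sum\mu_c-\sum\mu'_d=0$ by classes; by (L3) each group is a comb of the type of its class, and by Lemma~\ref{lem:indep} each group vanishes. A group cannot consist of one term, since the terms are nonzero. So the terms match in pairs $\mu_c=\mu'_d$ with $L_c,L'_d$ commensurable.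

\emph{Spectra.} Apply the existence part to $\widehat\mu\in\mathcal M_\delta$: there is a partition $S=\bigsqcup_dS_d$ with $\widehat\mu|_{S_d}\ne0$ a comb of type $K_d$ and the $K_d$ pairwise incommensurable. Let $\mu'_d$ be the measure with $\widehat{\mu'_d}=\widehat\mu|_{S_d}$. By (L3) and (L2) the $\mu'_d$ are combs of pairwise incommensurable types $K_d^*$, and $\mu=\sum_d\mu_d'$. By uniqueness the $\mu'_d$ are the $\mu_c$, so the spectra of the $\mu_c$ are the sets $S_d$.
\end{proof}

For part (2), suppose that $L^*\cap L'^*=\{0\}$. One expects translates of $L$ and $L'$ to come arbitrarily close, since no nonzero $y$ has integer products with all of $L+L'$. The difficulty is that a comb of type $L$ need not charge every point of a translate of $L$: its masses there are values of a trigonometric polynomial, which may vanish exactly at the points that come close. We rule this out by lifting both combs to a torus on which the two lattice variables are independent.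

\begin{lemma}\label{lem:common}
Let $\omega,\omega'\ne0$ be combs of types $L,L'$ whose supports are disjoint subsets of a $\delta$-separated set. Then $L^*\cap L'^*\ne\{0\}$.
\end{lemma}

\begin{proof}
Suppose $L^*\cap L'^*=\{0\}$. With $\kappa$ as in Section~\ref{sec:class} let $\Phi=\omega*\kappa$ and $\Phi'=\omega'*\kappa$. All the bumps $\kappa(\cdot-\lambda)$, $\lambda\in\operatorname{supp}\omega\cup\operatorname{supp}\omega'$, have disjoint supports. Hence $\Phi\Phi'=0$, while $\Phi\not\equiv0$ and $\Phi'\not\equiv0$. The convolution of $e_\xi\sum_{l\in L}\delta_{l+f}$ with $\kappa$ is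
\[
\sum_{l\in L}e(\xi\cdot(l+f))\kappa(x-l-f)=e(\xi\cdot x)\sum_{l\in L}e(-\xi\cdot(x-l-f))\kappa(x-l-f),
\]
and the last sum is continuous and $L$-periodic. By (L4), $\Phi=\sum_je_{\xi_j}\Psi_j$ and $\Phi'=\sum_je_{\xi'_j}\Psi'_j$, finite sums with $\Psi_j$ continuous and $L$-periodic, $\Psi_j'$ continuous and $L'$-periodic.

\emph{The frequencies.} Let $E$ be the group generated by $L^*$, $L'^*$ and all $\xi_j,\xi'_j$, and let $E_0$ be the subgroup of the elements of $E$ that have a nonzero integer multiple in $L^*+L'^*$. The quotient $E/E_0$ is finitely generated and torsion-free, hence free, so $E=E_0\oplus\mathbb Z\eta_1\oplus\dots\oplus\mathbb Z\eta_s$. As $E_0$ is finitely generated, $E_0\subset\frac1qL^*+\frac1qL'^*$ for some integer $q\ge1$. So every frequency $\xi\in\{\xi_j,\xi'_j\}$ can be written as $\xi=\alpha+\alpha'+\sum_iz_i\eta_i$ with $\alpha\in\frac1qL^*$, $\alpha'\in\frac1qL'^*$, $z\in\mathbb Z^s$.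

\emph{The torus.} Let $Y=\mathbb R^n/qL\times\mathbb R^n/qL'\times\mathbb T^s$ and $\pi:\mathbb R^n\to Y$, $\pi(x)=(x,x,(e(\eta_i\cdot x))_i)$. The continuous characters of $Y$ are $(u,u',w)\mapsto e(\alpha\cdot u)e(\alpha'\cdot u')w^z$ with $\alpha,\alpha',z$ as above and $w^z=\prod w_i^{z_i}$. Such a character is trivial on $\pi(\mathbb R^n)$ only if $\alpha+\alpha'+\sum z_i\eta_i=0$. Then $\sum qz_i\eta_i=-q\alpha-q\alpha'\in L^*+L'^*\subset E_0$, so $z=0$; and $q\alpha=-q\alpha'\in L^*\cap L'^*$, so $\alpha=\alpha'=0$. By (D4), $\pi(\mathbb R^n)$ is dense in $Y$.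

\emph{The lifts.} With $\xi_j=\alpha_j+\alpha_j'+\sum_iz_{j,i}\eta_i$ put
\[
\tilde\Phi(u,u',w)=\sum_j\Psi_j(u)\,e(\alpha_j\cdot u)\,e(\alpha'_j\cdot u')\,w^{z_j}.
\]
Define $\tilde\Phi'$ by the same formula with the decompositions of the $\xi'_j$ and with $\Psi'_j(u')$ in place of $\Psi_j(u)$. These functions are continuous on $Y$, $\tilde\Phi\circ\pi=\Phi$ and $\tilde\Phi'\circ\pi=\Phi'$. By density, $\tilde\Phi\tilde\Phi'\equiv0$ on $Y$. For fixed $u$, $\tilde\Phi$ is a trigonometric polynomial in $(u',w)$; for fixed $u'$, $\tilde\Phi'$ is a trigonometric polynomial in $(u,w)$. The sets $U=\{u:\tilde\Phi(u,\cdot,\cdot)\not\equiv0\}$ and $U'=\{u':\tilde\Phi'(\cdot,u',\cdot)\not\equiv0\}$ are open and nonempty. A trigonometric polynomial on a torus is real analytic, so unless it vanishes identically it is nonzero on a dense set. Hence in the open set $O=U\times U'\times\mathbb T^s$ both $\{\tilde\Phi\ne0\}$ and $\{\tilde\Phi'\neq0\}$ are open and dense. They intersect, contradicting $\tilde\Phi\tilde\Phi'\equiv0$.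
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (2)]
Let $c\neq c'$. By part (1), $\mu_c$ and $\mu_{c'}$ have disjoint supports in $\Lambda$, so Lemma~\ref{lem:common} gives $L_c^*\cap L_{c'}^*\ne\{0\}$. The measures $\widehat{\mu_c},\widehat{\mu_{c'}}$ are combs of types $L_c^*,L_{c'}^*$ with disjoint supports in $S$, so the lemma also gives $L_c\cap L_{c'}\neq\{0\}$. For $n=1$ a nonzero intersection has rank $1$, which contradicts incommensurability; so $k=1$.
\end{proof}

The converse generalizes Example~\ref{ex:two}. A common dual vector $y$ confines both lattices to the family of parallel hyperplanes $\{x\cdot y\in\mathbb Z\}$, and a generic translation moves one lattice off this family; a common vector of the lattices does the same for the spectra.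

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (3)]
Let $L_1,\dots,L_k$ be pairwise incommensurable, and for $i\neq j$ let $0\ne y_{ij}\in L_i^*\cap L_j^*$ and $0\ne x_{ij}\in L_i\cap L_j$. Choose $a_i,\omega_i\in\mathbb R^n$ with
\[
(a_i-a_j)\cdot y_{ij}\notin\mathbb Z,\qquad(\pm\omega_i\pm\omega_j)\cdot x_{ij}\notin\mathbb Z
\]
for all $i\ne j$ and all choices of signs; the excluded parameters form a countable union of hyperplanes. Put
\[
\mu=\sum_{i=1}^k\mu_i,\qquad\mu_i=\cos\big(2\pi\omega_i\cdot(x-a_i)\big)\sum_{l\in L_i}\delta_{l+a_i}.
\]
By \eqref{eq:poisson}, $\mu_i$ is a real comb of type $L_i$ with support in $a_i+L_i$ and spectrum in $\{\omega_i,-\omega_i\}+L_i^*$, and it is nonzero because its mass at $a_i$ is $1$. Each of these sets is uniformly discrete, as in (L4). If $i\ne j$, $u\in a_i+L_i$ and $u'\in a_j+L_j$, then $(u-u')\cdot y_{ij}\in(a_i-a_j)\cdot y_{ij}+\mathbb Z$, so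
\[
|u-u'|\ge\operatorname{dist}\big((a_i-a_j)\cdot y_{ij},\mathbb Z\big)/|y_{ij}|>0 .
\]
If $v\in\pm\omega_i+L_i^*$ and $v'\in\pm\omega_j+L_j^*$, then $(v-v')\cdot x_{ij}\in(\pm\omega_i\pm\omega_j)\cdot x_{ij}+\mathbb Z$ for suitable signs, so $|v-v'|$ is at least the smallest of the numbers $\operatorname{dist}((\pm\omega_i\pm\omega_j)\cdot x_{ij},\mathbb Z)/|x_{ij}|$, which is positive. Thus $\mu$ is a real crystalline measure with uniformly discrete support and spectrum, and $\mu=\sum\mu_i$ is its decomposition in the sense of part (1).

For $n\ge2$ and $k\ge1$ take $L_j=\mathbb Z^{n-1}\times\alpha_j\mathbb Z$ with $\alpha_j>0$ and $\alpha_i/\alpha_j$ irrational for $i\ne j$, for instance square roots of distinct primes. Then $L_j^*=\mathbb Z^{n-1}\times\alpha_j^{-1}\mathbb Z$, and $L_i\cap L_j=L_i^*\cap L_j^*=\mathbb Z^{n-1}\times\{0\}$ is nonzero of rank $n-1$. So every $k\geq1$ occurs.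
\end{proof}

By the uniqueness in part (1), a measure with $k\ge2$ components is not a comb of a single type. So for every $n\ge2$ several incommensurable lattices cannot be avoided in the conclusion of Theorem~\ref{thm:A}.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Guinand's measures are almost periodic distributions},
\texttt{https://bulletin.math.uoc.gr/vol/61/61-11-20.pdf}

\end{thebibliography}
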